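# Rational exponents of subgroup growth for metabelian groups

## 1. A metabelian group with subgroup growth $2^{\sqrt n}$

How many subgroups of index at most $n$ can a finitely generated group have? Write $s_n(G)$ for this number. It is finite, because a subgroup of index $m$ is the stabilizer of a point for some homomorphism from $G$ to the symmetric group of degree $m$.

**Definition.** For an increasing function $f:\mathbb N\to\mathbb R_{>0}$, a finitely generated group $G$ has *subgroup growth of type $f$* if there are positive constants $a,b$ such that $s_n(G)\le f(n)^a$ for all sufficiently large $n$ and $s_n(G)\ge f(n)^b$ for infinitely many $n$.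

For example, $\mathbb Z$ has exactly one subgroup of each index, so $s_n(\mathbb Z)=n$.

A group is metabelian if it has an abelian normal subgroup with abelian quotient. It is known that for every positive integer $d$ there are finitely generated metabelian groups with subgroup growth of type $2^{n^{1-1/d}}$. The problem, taken from "Subgroup Growth" (http://www.ma.huji.ac.il/~alexlub/BOOKS/subgroup%20growth/subgroup%20growth.pdf), is the following conjecture: *for every rational $\epsilon\in(0,1)$ there is a finitely generated metabelian group with subgroup growth of type $2^{n^\epsilon}$.* We shall prove it, and determine all types that finitely generated metabelian groups can have.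

We begin with one group, where everything can be done by hand. Fix a prime $p$, let
$$R=\mathbb F_p[t,t^{-1},(1-t)^{-1}],\qquad \Gamma=R\rtimes\mathbb Z^2,$$
where $(v_1,v_2)\in\mathbb Z^2$ acts on $R$ as multiplication by $t^{v_1}(1-t)^{v_2}$. The elements $t^{v_1}(1-t)^{v_2}$ span $R$, so $\Gamma$ is generated by $1\in R$ and $\mathbb Z^2$. It is metabelian.

**Proposition 1.** There are $a,b>0$ with $2^{b\sqrt n}\le s_n(\Gamma)\le 2^{a\sqrt n}$ for all large $n$.

**Proof of the lower bound.** We look for a subgroup of small index that has a large elementary abelian quotient. Let $Q\ge4$ be a power of $p$ and $B=(Q-1)\mathbb Z^2$. Let $R'$ be the ideal of $R$ generated by $t^{b_1}(1-t)^{b_2}-1$ for $b\in B$; it is generated by $t^{Q-1}-1$ and $(1-t)^{Q-1}-1$. The first of these has the simple roots $\mathbb F_Q\setminus\{0\}$, and the second has the simple roots $\mathbb F_Q\setminus\{1\}$. Their greatest common divisor is $\psi=\prod_{a\in\mathbb F_Q\setminus\{0,1\}}(t-a)=(t^Q-t)/(t(t-1))\in\mathbb F_p[t]$, of degree $Q-2$. Since $t$ and $1-t$ are units modulo $\psi$, we get $R/R'=\mathbb F_p[t]/(\psi)$,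 of dimension $Q-2$.

The group $\Gamma_B=R\rtimes B$ has index $(Q-1)^2$ in $\Gamma$, and $B$ acts trivially on $R/R'$, so $\Gamma_B/R'=R/R'\times B$. Each of the $(p^{Q-2}-1)/(p-1)\ge p^{Q-3}\ge2^{Q-3}$ hyperplanes $W$ of $R/R'$ gives a subgroup $W\times B$ of index $p$. Therefore
$$s_{pQ^2}(\Gamma)\ge2^{Q-3}\ge 2^{Q/4}.$$
For large $n$ choose $Q$ with $pQ^2\le n<p(pQ)^2=p^3Q^2$. Then $Q>p^{-3/2}\sqrt n$, so $s_n(\Gamma)\ge2^{\frac14p^{-3/2}\sqrt n}$. $\square$

The count came from the dimension $Q-2$ of the largest quotient of $R$ on which $B$ acts trivially, compared with the index $|\mathbb Z^2:B|=(Q-1)^2$. For the upper bound we show that such dimensions control all subgroups. This works for every metabelian group, so we do it in general.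

## 2. Counting subgroups through dimensions of coinvariants

**The setting.** Let $G$ be a finitely generated group with an abelian normal subgroup $M$ such that $\bar A=G/M$ is abelian and generated by $d\ge1$ elements. Every finitely generated metabelian group is of this form. Fix an epimorphism $\pi:\mathbb Z^d\to\bar A$ and put $P=\mathbb Z[x_1^{\pm1},\dots,x_d^{\pm1}]=\mathbb Z[\mathbb Z^d]$, with monomials $x^v$, $v\in\mathbb Z^d$. Write $M$ additively and let $x^v$ act on $M$ as conjugation by any $g\in G$ with $gM=\pi(v)$; this is well defined since $M$ is abelian.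

The $P$-module $M$ is finitely generated. Indeed, take a free group of finite rank mapping onto $G$. As $\bar A$ is finitely presented, the kernel of the composite map to $\bar A$ is the normal closure of finitely many words. Its image in $G$ is $M$, so $M$ is the normal closure of a finite set. As $M$ is abelian, that normal closure is the $P$-submodule generated by the set.

For a prime $p$ we write $F=\overline{\mathbb F}_p$. For $B\le\mathbb Z^d$ of finite index and a homomorphism $\chi:B\to F^*$, let $F_\chi$ be $F$ with $B$ acting through $\chi$. Then $M\otimes_{\mathbb Z[B]}F_\chi$ is the largest quotient of $M\otimes_{\mathbb Z}F$ on which each $b\in B$ acts as the scalar $\chi(b)$. In Section 1, with $\chi=1$ and $B=(Q-1)\mathbb Z^2$, it is $(R/R')\otimes F$, of dimension $Q-2$.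

**Lemma 1.** Let $0<\varepsilon\le1$ and $C>0$ be such that for every prime $p$, every $B\le\mathbb Z^d$ of finite index $l$ and every $\chi:B\to F^*$,
$$\dim_F M\otimes_{\mathbb Z[B]}F_\chi\le C\,l^{\varepsilon}.\tag{1}$$
Then there is $a>0$ with $s_n(G)\le 2^{an^\varepsilon}$ for all large $n$.

*Proof.*

**Step 1: reduce to counting submodules of $M$.** Let $X\le G$ with $|G:X|\le n$. Put $\bar B=XM/M$, $B=\pi^{-1}(\bar B)$, $l=|\mathbb Z^d:B|=|\bar A:\bar B|$, $N=X\cap M$, $m=|M:N|$. Then $|G:X|=|G:XM|\,|XM:X|=lm$. Both $X$ and $M$ normalize $N$, so conjugation by $XM$ preserves $N$; that is, $N$ is a $\mathbb Z[B]$-submodule of $M$.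

How many $X$ give the same pair $(B,N)$? Being an image of $B\cong\mathbb Z^d$, the group $\bar B$ has $d$ generators; fix them. Since $X/N\cong\bar B$, the group $X$ is generated by $N$ and lifts $y_1,\dots,y_d\in X$ of these generators, so it is determined by $N$ and the cosets $y_iN$. Each $y_iN$ is one of the $m$ cosets of $N$ inside a given coset of $M$. So at most $m^d$ subgroups $X$ have the same $(B,N)$. By Hermite normal form, a subgroup of index $l$ in $\mathbb Z^d$ is given by a triangular matrix with diagonal entries of product $l$ (at most $l^d$ choices) and off-diagonal entries reduced modulo diagonal entries (at most $l^{d-1}$ choices). So there are at most $l^{2d}$ such subgroups. Let $\nu(B,m)$ be the number of $\mathbb Z[B]$-submodules of index $m$ in $M$. Then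
$$s_n(G)\le\sum_{lm\le n}\ \sum_{|\mathbb Z^d:B|=l}m^d\,\nu(B,m),\tag{2}$$
where the outer sum has at most $n^2$ terms and the inner one at most $l^{2d}$.

**Step 2: build each submodule by a chain with simple factors.** Let $N$ be a $\mathbb Z[B]$-submodule of index $m$. A composition series of the finite module $M/N$ gives a chain $M=N_0>N_1>\dots>N_t=N$ with simple factors $S_i=N_{i-1}/N_i$ of order $q_i\ge2$; here $\prod q_i=m$ and $t\le\log_2m$. A finite simple $\mathbb Z[B]$-module $S$ of order $q$ is $\mathbb Z[B]/\mathfrak m$ for a maximal ideal $\mathfrak m$; it is a field $\kappa\cong\mathbb F_q$ on which $B$ acts through some $\chi:B\to\kappa^*$. So there are at most $q^d$ isomorphism types of order $q$. Given $N_{i-1}$ and $S$, a submodule $N_i$ with $N_{i-1}/N_i\cong S$ is the kernel of a homomorphism $N_{i-1}\to S$. The number of choices is at most $|\operatorname{Hom}_B(N_{i-1},S)|=q^\eta$, where $\eta=\dim_\kappa\operatorname{Hom}_B(N_{i-1},S)$.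

**Step 3: bound $\eta$ by data of $M$ alone.** The exact sequences $\operatorname{Hom}_B(N_{j-1},S)\to\operatorname{Hom}_B(N_j,S)\to\operatorname{Ext}^1_{\mathbb Z[B]}(S_j,S)$ coming from $0\to N_j\to N_{j-1}\to S_j\to0$ give, on iterating,
$$\eta\le\dim_\kappa\operatorname{Hom}_B(M,S)+\sum_{j<i}\dim_\kappa\operatorname{Ext}^1_{\mathbb Z[B]}(S_j,S).$$

* If $S_j\not\cong S$, the annihilators $\mathfrak m',\mathfrak m$ of $S_j,S$ are distinct maximal ideals. Then $\operatorname{Ext}^1(S_j,S)$ is killed by $\mathfrak m'+\mathfrak m=\mathbb Z[B]$, so it is $0$.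
* If $S_j\cong S$, the sequence $0\to\mathfrak m\to\mathbb Z[B]\to S\to0$ shows that $\operatorname{Ext}^1(S,S)$ is a quotient of $\operatorname{Hom}_B(\mathfrak m,S)=\operatorname{Hom}_\kappa(\mathfrak m/\mathfrak m^2,\kappa)$. We claim this has dimension at most $d+1$. Let $\kappa$ have characteristic $p$. A basis of $B$ identifies $\mathbb Z[B]/p$ with $\mathbb F_p[y_1^{\pm1},\dots,y_d^{\pm1}]$. The kernel of $\mathbb F_p[y_1,\dots,y_d]\to\kappa$ is a maximal ideal, since a subring of a finite field is a field. A maximal ideal of a polynomial ring in $d$ variables over a field is generated by $d$ elements. These elements generate $\mathfrak m/(p)$ after localization, so $\mathfrak m$ is generated by them together with $p$.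
* $\operatorname{Hom}_B(M,S)\cong\operatorname{Hom}_\kappa(M\otimes_{\mathbb Z[B]}\kappa,\kappa)$. Embedding $\kappa$ in $F=\overline{\mathbb F}_p$, we see that its $\kappa$-dimension equals $\dim_FM\otimes_{\mathbb Z[B]}F_\chi\le Cl^\varepsilon$ by (1).

Hence $\eta\le Cl^\varepsilon+(d+1)\log_2m$.

**Step 4: put the counts together.** The number $\omega(m)$ of ordered factorizations of $m$ into factors $\ge2$ is at most $m^2$. This is clear for $m=1$, and for $m\ge2$, by induction, $\omega(m)=\sum_{q\mid m,\,q>1}\omega(m/q)\le\sum_{q>1}(m/q)^2=m^2(\zeta(2)-1)<m^2$. For a given factorization $(q_i)$ the number of chains is at most $\prod_iq_i^{d}\,q_i^{\max\eta}=m^{d+\max\eta}$. Therefore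
$$\log_2\nu(B,m)\le\big(2+d+Cl^\varepsilon+(d+1)\log_2m\big)\log_2m .$$
If $lm\le n$, then $l^\varepsilon\log_2m\le n^\varepsilon m^{-\varepsilon}\log_2m\le c_\varepsilon n^\varepsilon$ with $c_\varepsilon=\sup_{m\ge1}m^{-\varepsilon}\log_2m<\infty$. By (2),
$$\log_2s_n(G)\le(3d+2)\log_2n+(d+2)\log_2n+(d+1)(\log_2n)^2+Cc_\varepsilon n^\varepsilon,$$
which is at most $an^\varepsilon$ for a suitable $a$ and all large $n$. $\square$

**Proof of the upper bound in Proposition 1.** By Lemma 1 with $\varepsilon=1/2$ it suffices to show that $\dim_FR\otimes_{\mathbb Z[B]}F_\chi\le\sqrt{2l}$. If $F$ has characteristic different from $p$, then $R\otimes F=0$. Otherwise the space is the quotient of $F[t,t^{-1},(1-t)^{-1}]$ by all $t^{b_1}(1-t)^{b_2}-\chi(b)$, $b\in B$. Pick $0\ne b\in B$, write $b=b^+-b^-$ with non-negative parts, and clear denominators: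
$$f_b=t^{b_1^+}(1-t)^{b_2^+}-\chi(b)\,t^{b_1^-}(1-t)^{b_2^-}$$
has degree at most $\|b\|_1$. It is not zero: if $t^{b_1}(1-t)^{b_2}$ were constant, its orders at $t=0$ and $t=1$ would vanish, so $b_1=b_2=0$. So the dimension is at most $\deg f_b\le\|b\|_1$. The square $\{\|v\|_1\le\lambda\}$ has area $2\lambda^2$, so by Minkowski's theorem it contains a non-zero element of $B$ as soon as $2\lambda^2\ge4l$. Take $\lambda=\sqrt{2l}$. $\square$

What changes in general? Lemma 1 does not change. The module $R$ is $P/(p,\,x_1+x_2-1)$, and the computation took place on the curve $x_1+x_2=1$ in the two-dimensional torus. We used that one binomial equation of low degree cuts this curve down to points, and this used that no non-trivial monomial is constant on the curve. For a general module the curve becomes a variety of some dimension $r$ in a $d$-dimensional torus. We must cut $r$ times, and some monomials may be constant.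

## 3. Cosets of subtori inside the support, and the exponent $\varepsilon(M)$

Let $P_F=F[x_1^{\pm1},\dots,x_d^{\pm1}]$ and $\mathbb T=(F^*)^d$ with the Zariski topology, where $F=\overline{\mathbb F}_p$. For $g\in\mathbb T$ let $F_g$ be $F$ with $x^v$ acting as $g^v$.

**Definition (support).** For a finitely generated $P$-module $M$ and a prime $p$ let $V_p(M)=\{g\in\mathbb T:M\otimes_PF_g\ne0\}$.

With $M_F=M\otimes_{\mathbb Z}F$ and $\mathfrak n_g=(x_1-g_1,\dots,x_d-g_d)\subset P_F$ we have $M\otimes_PF_g=M_F/\mathfrak n_gM_F$. By Nakayama's lemma $V_p(M)$ is the support of the finitely generated $P_F$-module $M_F$, so it is closed. For $M=P/I$ it is the zero set of $I$ in $\mathbb T$. For example $V_p(R)=\{x_1+x_2=1\}$, while $V_{p'}(R)=\emptyset$ for $p'\neq p$. For $M=\mathbb Z$ with trivial action, $V_p(M)=\{(1,\dots,1)\}$ for every $p$.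

**Definition (the rank $\rho$).** For an irreducible closed $Z\subseteq\mathbb T$ put
$$\Lambda(Z)=\{v\in\mathbb Z^d:x^v\text{ is constant on }Z\},\qquad\rho(Z)=d-\operatorname{rank}\Lambda(Z).$$

The group $\Lambda(Z)$ is saturated. Indeed, if $x^{kv}$ is constant on $Z$ with $k\ge1$, then $x^v$ takes finitely many values on the connected set $Z$, so it is constant. Hence $\mathbb Z^d/\Lambda(Z)$ is torsion-free and $\Lambda(Z)$ is a direct summand of $\mathbb Z^d$. Choose a basis of $\mathbb Z^d$ that extends one of $\Lambda(Z)$. In the corresponding monomial coordinates on $\mathbb T$, the set $Z$ lies in $\{\text{point}\}\times(F^*)^{\rho(Z)}$. So $Z$ lies in a coset of a subtorus of dimension $\rho(Z)$, and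
$$\dim Z\le\rho(Z).$$

**Definition (the exponent).** Put
$$\varepsilon(M)=\max\Big\{\frac{\dim Z}{\rho(Z)}\ :\ p\text{ prime},\ Z\subseteq V_p(M)\text{ irreducible closed},\ \dim Z\ge1\Big\},$$
and $\varepsilon(M)=0$ if there are no such $Z$.

The ratios lie in the finite set $\{k/\rho:1\le k\le\rho\le d\}$, so the maximum exists and $\varepsilon(M)\in\mathbb Q\cap[0,1]$. For every irreducible closed $Z\subseteq V_p(M)$, including the case $\dim Z=0$,
$$\dim Z\le\varepsilon(M)\,\rho(Z).\tag{3}$$

The curve $x_1+x_2=1$ has $\Lambda=0$, as we saw, so $\rho=2$ and $\varepsilon(R)=1/2$. For $M=\mathbb F_p[x_1^{\pm1}]$, $d=1$, the support is $F^*$ and $\varepsilon(M)=1$.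

**Why the maximum runs over all $Z$.** The first approach one would try to the dimension of $M\otimes_{\mathbb Z[B]}F_\chi$ is to cut a support of dimension $r$ by the $r$ binomials that belong to $r$ independent short vectors of $B$. Let $\lambda_1\le\dots\le\lambda_d$ be the $\ell^1$-lengths of successive shortest independent vectors. Their product is at most $d!\,l$ (Minkowski's second theorem, recalled in Section 5), so $\lambda_1\cdots\lambda_r\le(d!\,l)^{r/d}$, and one hopes for a bound of order $l^{r/d}$. Here is where this stops. Take the plane $x_1+x_2+x_3=1$ in the three-dimensional torus, that is, $M=P/(p,\,x_1+x_2+x_3-1)$. It has $\Lambda=0$: if $x_1^ax_2^b(1-x_1-x_2)^c$ is constant, then $a=b=c=0$ by unique factorization. So $r/d=2/3$. Let $B$ have the basis $(1,0,0),(0,1,-1),(0,0,l)$, of index $l\ge2$, and let $\chi$ take the values $1,-1,1$ on it. For $(a,b,-b+lc)\in B$ the $\ell^1$-norm is at least $l$ if $c\ne0$, and it is $|a|+2|b|$ if $c=0$. So the lengths are $1,2,l$. The first binomial, $x_1-1$, cuts the plane down to the line $x_1=1,\ x_2+x_3=0$. The second, $x_2+x_3$,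 vanishes identically on that line and cuts nothing. In fact
$$M\otimes_{\mathbb Z[B]}F_\chi=P_F/(x_1+x_2+x_3-1,\ x_1-1,\ x_2+x_3,\ x_3^l-1)\cong F[x_3^{\pm1}]/(x_3^l-1)$$
has dimension $l$, which no bound of order $l^{2/3}$ allows. The culprit is the line $Z=\{x_1=1,\ x_2=-x_3\}$, for which $\dim Z=\rho(Z)=1$. In particular this module has $\varepsilon(M)=1$, not $2/3$.

We can now state the results. Let $G$, $M$, $d$ be as in the setting of Section 2.

**Theorem 1.** Let $\varepsilon=\varepsilon(M)$.
(i) If $\varepsilon=0$, then $s_n(G)\le n^a$ for some $a$ and all large $n$.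
(ii) If $\varepsilon>0$, there are $a,b>0$ with $2^{bn^\varepsilon}\le s_n(G)\le2^{an^\varepsilon}$ for all large $n$. In particular $G$ has type $2^{n^\varepsilon}$.

**Theorem 2.** For every prime $p$ and integers $1\le r<d$ there is a finitely generated $P$-module $M$ with $pM=0$ and $\varepsilon(M)=r/d$.

**Corollary 1.** For every rational $r/d\in(0,1)$ the finitely generated metabelian group $M\rtimes\mathbb Z^d$, with $M$ from Theorem 2, has subgroup growth of type $2^{n^{r/d}}$. Thus the conjecture is true.

**Corollary 2.** A finitely generated metabelian group has polynomial subgroup growth or type $2^{n^\varepsilon}$ with $\varepsilon\in\mathbb Q\cap(0,1]$, and every such $\varepsilon$ occurs. More precisely, for fixed $d$, as $G$ runs over finitely generated groups with an abelian normal subgroup $M$ such that $G/M\cong\mathbb Z^d$, the exponents $\varepsilon>0$ that occur are exactly the numbers $k/\rho$ with $1\le k\le\rho\le d$.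

By Lemma 1, the upper bound in Theorem 1(ii) will follow from (1) with $\varepsilon=\varepsilon(M)$. The way past the obstacle is to keep track of the dimension $k$ that we currently want to lower. By (3), a set of dimension $k$ in the support on which the first $i$ short binomials vanish satisfies $k\le\varepsilon(d-i)$. So, as soon as $\varepsilon(d-i)<k$, some combination of the equations of the support and the first $i$ binomials must cut it properly. This costs the length $\lambda_i$, and one has to check that the total cost is right.

## 4. A Bézout bound in the torus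

This section provides the tool that turns cutting by equations into a bound for the dimension of a quotient ring. The standard facts used are Macaulay's unmixedness theorem (in a Cohen–Macaulay ring, an ideal of height $j$ generated by $j$ elements has only minimal associated primes) and the existence of Hilbert polynomials.

**Lemma 2 (Bézout).** Let $q_1,\dots,q_d\in F[x_1,\dots,x_d]$ be such that for $0\le j\le d$ the set $Y_j=\{q_1=\dots=q_j=0\}\subseteq\mathbb T$ is empty or of pure dimension $d-j$. If some $Y_j$ is empty, then $P_F/(q_1,\dots,q_d)=0$. Otherwise $\dim_FP_F/(q_1,\dots,q_d)\le\prod_j\deg q_j$.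

*Proof.* If some $Y_j=\emptyset$, then $q_1,\dots,q_j$ generate the unit ideal by the Nullstellensatz. Let all $Y_j$ be non-empty and put $\mathfrak a_j=(q_1,\dots,q_j)P_F$.

**Step 1: each $q_{j+1}$ is a non-zero-divisor modulo $\mathfrak a_j$.** The ideal $\mathfrak a_j$ has height $j$ and $j$ generators, so by Macaulay's theorem its associated primes are the primes of the components of $Y_j$. If $q_{j+1}$ vanished on a component of $Y_j$, then $Y_{j+1}$ would contain a set of dimension $d-j$, which is impossible. So $q_{j+1}$ lies in no associated prime of $\mathfrak a_j$.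

**Step 2: set up Hilbert functions.** Let $W^j_n$ be the image in $P_F/\mathfrak a_j$ of the polynomials of degree $\le n$, and $H_j(n)=\dim W^j_n$. With $J=\mathfrak a_j\cap F[x_1,\dots,x_d]$ we have $W_n^j\cong F[x_1,\dots,x_d]_{\le n}/J_{\le n}$. This is the degree-$n$ part of the quotient of $F[x_0,\dots,x_d]$ by the homogenization of $J$ (set $x_0=1$ to compare). So $H_j(n)$ is given by a polynomial for $n\gg0$.

**Step 3: control the leading coefficient by induction.** We claim that for $n\gg0$, $H_j(n)$ is a polynomial of degree $\le d-j$ whose coefficient of $n^{d-j}$ is $e_j/(d-j)!$ with $e_j\le\prod_{i\le j}\deg q_i$. For $j=0$ we have $H_0(n)=\binom{n+d}d$ and $e_0=1$. Suppose the claim holds for some $j<d$, and put $\delta=\deg q_{j+1}$. The map $W_n^j\to W_n^{j+1}$ is onto, and its kernel contains $q_{j+1}W^j_{n-\delta}$, which has dimension $H_j(n-\delta)$ by Step 1. So for $n\gg0$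
$$0\le H_{j+1}(n)\le H_j(n)-H_j(n-\delta).$$
The right side is a polynomial of degree $\le d-j-1$ whose coefficient of $n^{d-j-1}$ is $\delta(d-j)\cdot e_j/(d-j)!=\delta e_j/(d-j-1)!$. Since $H_{j+1}$ is eventually a polynomial, its degree is at most $d-j-1$ and $e_{j+1}\le\delta e_j$.

**Step 4: read off the dimension.** For $j=d$ the claim says $H_d(n)=e_d\le\prod_j\deg q_j$ for $n\gg0$. Since $Y_d$ is finite, $P_F/\mathfrak a_d$ is finite-dimensional. Each $x_i$ acts on it invertibly, so by the Cayley–Hamilton theorem $x_i^{-1}$ is a polynomial in $x_i$ there. Hence polynomials span $P_F/\mathfrak a_d$, and $P_F/\mathfrak a_d=W_n^d$ for $n\gg0$. $\square$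

## 5. The dimension bound with exponent $\varepsilon(M)$

We recall Minkowski's second theorem for a subgroup $B\le\mathbb Z^d$ of index $l$ and the $\ell^1$-norm, whose unit ball has volume $2^d/d!$. There are linearly independent $b_1,\dots,b_d\in B$ with lengths $\lambda_i=\|b_i\|_1$, $1\le\lambda_1\le\dots\le\lambda_d$, such that $\frac{2^d}{d!}\prod_i\lambda_i\le2^dl$, that is,
$$\prod_{i=1}^d\lambda_i\le d!\,l.\tag{4}$$

**Proposition 2.** Let $M$ be a finitely generated $P$-module with $\varepsilon=\varepsilon(M)>0$. There is a constant $C$ such that for every prime $p$, every $B\le\mathbb Z^d$ of finite index $l$ and every $\chi:B\to F^*$,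
$$\dim_FM\otimes_{\mathbb Z[B]}F_\chi\le C\,l^\varepsilon .$$

*Proof.*

**Step 1: reduce to cyclic modules.** $M$ has a finite chain of submodules with cyclic factors $P/I_a$. We check that $V_p(P/I_a)\subseteq V_p(M)$. For $g\in\mathbb T$ the ideal $\mathfrak m_g=\ker(P\to F_g)$ is maximal, because $P/\mathfrak m_g$ is a subring of $\overline{\mathbb F}_p$, hence a field. By Nakayama's lemma $g\in V_p(M)$ if and only if $M_{\mathfrak m_g}\ne0$, and localization is exact, so a non-zero $(P/I_a)_{\mathfrak m_g}$ forces $M_{\mathfrak m_g}\ne0$. Hence (3), with $\varepsilon=\varepsilon(M)$, holds for all irreducible closed $Z\subseteq V_p(P/I_a)$. By right exactness of $\otimes$, $\dim M\otimes F_\chi\le\sum_a\dim(P/I_a)\otimes F_\chi$. So we fix $I=I_a$ and bound one summand.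

**Step 2: write the space as a quotient of $P_F$ and collect equations of small degree.** Multiplying by monomials, let $I$ be generated by $h_1,\dots,h_t\in\mathbb Z[x_1,\dots,x_d]$, $t\ge1$, of degree $\le D$ with $D\ge1$ (if $I=0$ take $h_1=0$). Then
$$(P/I)\otimes_{\mathbb Z[B]}F_\chi=P_F/\mathfrak b,\qquad\mathfrak b=IP_F+(x^b-\chi(b):b\in B).$$
Take $b_1,\dots,b_d$ as in (4), write $b_i=b_i^+-b_i^-$ with non-negative parts, and put $f_i=x^{b_i^+}-\chi(b_i)x^{b_i^-}=x^{b_i^-}(x^{b_i}-\chi(b_i))\in\mathfrak b$. Then $\deg f_i\le\lambda_i$.

**Step 3: see how many binomials force the dimension below $k$.** Let $V^{(i)}\subseteq\mathbb T$ be the zero set of $h_1,\dots,h_t,f_1,\dots,f_i$; so $V^{(0)}=V_p(P/I)$. If $V^{(0)}=\emptyset$, then $P_F/\mathfrak b=0$. Otherwise let $r=\dim V^{(0)}$. If $Z\subseteq V^{(i)}$ is irreducible closed, then $x^{b_1},\dots,x^{b_i}$ are constant on $Z$, so $\rho(Z)\le d-i$, and by (3)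
$$\dim Z\le\varepsilon(d-i).\tag{5}$$
With $i=0$ this gives $r\le\varepsilon d$. For $1\le k\le r$ put
$$i(k)=\lfloor d-k/\varepsilon\rfloor+1 .$$
Here $d-k/\varepsilon\ge d-r/\varepsilon\ge0$ and $k/\varepsilon\ge1$, so $i(k)\in\{1,\dots,d\}$. Since $i(k)>d-k/\varepsilon$, we have $\varepsilon(d-i(k))<k$. By (5), $V^{(i(k))}$ contains no irreducible closed set of dimension $k$.

**Step 4: choose the cutting equations.** We choose $q_1,\dots,q_d\in\mathfrak b$ inductively so that $Y_j=\{q_1=\dots=q_j=0\}$ is empty or of pure dimension $d-j$. Let $q_1,\dots,q_j$ be chosen, $j<d$, and let $k=d-j\ge1$. If $Y_j=\emptyset$, then $\mathfrak b=P_F$ and there is nothing to prove. Otherwise all components of $Y_j$ have dimension $k$.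

* If $k>r$, no component of $Y_j$ lies in $V^{(0)}$. Let $q_{j+1}$ be an $F$-linear combination of $h_1,\dots,h_t$ that vanishes identically on no component of $Y_j$. Its degree is at most $D$.
* If $k\le r$, no component of $Y_j$ lies in $V^{(i(k))}$. Let $q_{j+1}$ be an $F$-linear combination of $h_1,\dots,h_t,f_1,\dots,f_{i(k)}$ that vanishes identically on no component of $Y_j$. Its degree is at most $\max(D,\lambda_{i(k)})\le D\lambda_{i(k)}$.

Such combinations exist. For each component, the coefficient vectors of the combinations that vanish on it form a proper subspace, and a vector space over the infinite field $F$ is not a finite union of proper subspaces. By Krull's principal ideal theorem $Y_{j+1}$ is empty or of pure dimension $d-j-1$. By Lemma 2,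
$$\dim P_F/\mathfrak b\le\dim P_F/(q_1,\dots,q_d)\le D^d\prod_{k=1}^r\lambda_{i(k)} .$$

**Step 5: estimate the product.** Let $L(x)=\log\lambda_{\lfloor x\rfloor+1}$ on $[0,d)$. It is non-decreasing and $\ge0$, and $\log\lambda_{i(k)}=L(d-k/\varepsilon)$. The value of $L$ at the left end of an interval is at most its average over the interval. The intervals $[d-k/\varepsilon,\,d-(k-1)/\varepsilon]$, $1\le k\le r$, have length $1/\varepsilon$, overlap only in endpoints and, since $r\le\varepsilon d$, lie in $[0,d]$. So
$$\sum_{k=1}^r\log\lambda_{i(k)}\le\sum_{k=1}^r\varepsilon\int_{d-k/\varepsilon}^{d-(k-1)/\varepsilon}L(x)\,dx\le\varepsilon\int_0^dL(x)\,dx=\varepsilon\log\prod_{i=1}^d\lambda_i .$$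
With (4), $\dim P_F/\mathfrak b\le D^d(d!\,l)^\varepsilon\le D^d\,d!\,l^\varepsilon$. The constant does not depend on $p,B,\chi$; summing over the finitely many $I_a$ proves the proposition. $\square$

To check the formula for $i(k)$: the curve of Section 1 has $d=2$, $r=1$, $\varepsilon=1/2$, so $i(1)=1$, and one pays $\lambda_1$, as before. For the plane in Section 3, $d=3$, $r=2$, $\varepsilon=1$, so $i(2)=2$ and $i(1)=3$. One pays $\lambda_2\lambda_3$, which is $2l$ for the subgroup $B$ used there; the true dimension was $l$.

## 6. Upper bounds for $s_n(G)$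

**Proof of the upper bound in Theorem 1(ii).** If $\varepsilon=\varepsilon(M)>0$, Proposition 2 is hypothesis (1), and Lemma 1 gives $s_n(G)\le2^{an^\varepsilon}$ for all large $n$. $\square$

**Proof of Theorem 1(i).** Now $\varepsilon(M)=0$. By (2), which was proved without hypothesis (1), it suffices to bound the number of subgroups of index $m$ in $M$ by a power of $m$.

**Step 1: $M/e^jM$ is finite for all $e,j\ge1$.** No $V_p(M)$ contains an irreducible closed set of positive dimension, so every $V_p(M)$ is finite. Let $J$ be the annihilator of $M_F$. Its zero set is $V_p(M)$, so $P_F/J$ is finite-dimensional, and so is the finitely generated $P_F/J$-module $M_F=(M/pM)\otimes_{\mathbb F_p}F$. Thus $M/pM$ is finite for every prime $p$. Writing $e$ as a product of primes and filtering by multiples, each factor being an image of some $M/pM$, we see that $M/eM$ is finite. So is $M/e^jM$, since $e^iM/e^{i+1}M$ is an image of $M/eM$.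

**Step 2: $M$ is, up to a finite subgroup, contained in some $\mathbb Z[1/e]^h$.** By P. Hall's generic freeness lemma there is $e\ge1$ such that $M[1/e]$ is free over $\mathbb Z[1/e]$. For a prime $p\nmid e$ we have $M/pM\cong M[1/e]/pM[1/e]$, and this is finite, so the rank $h$ of $M[1/e]$ is finite. Let $K=\ker(M\to M[1/e])$. It is a finitely generated submodule, every element of which is killed by a power of $e$, so $e^cK=0$ for some $c$. By the Artin–Rees lemma there is $j$ with $K\cap e^jM\subseteq e^cK=0$. So $K$ embeds in $M/e^jM$, and $K$ is finite.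

**Step 3: bound the number of generators.** Let $H$ be a finitely generated subgroup of $M$. Then $H/(H\cap K)$ embeds in $\mathbb Z[1/e]^h$, so it is free abelian of rank $\le h$, and $H\cap K$ has at most $|K|$ elements. So $H$ is generated by $h'=h+|K|$ elements.

**Step 4: count.** A subgroup of index $m$ in $M$ contains $mM$. Every finitely generated subgroup of $M/mM$ lifts to a finitely generated subgroup of $M$, so it is $h'$-generated, and being abelian of exponent dividing $m$ it has order $\le m^{h'}$. Hence $M/mM$ is itself finite of order $\le m^{h'}$, and each of its subgroups is given by $h'$ elements. There are at most $m^{h'^2}$ subgroups of index $m$ in $M$, so $\nu(B,m)\le m^{h'^2}$. By (2), $s_n(G)\le n^2\cdot n^{2d}\cdot n^d\cdot n^{h'^2}$. $\square$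

## 7. Lower bounds from points over finite fields

We repeat the lower bound of Section 1 in general. There are three changes: monomials may be constant on $Z$, so a larger $B$ is available and is needed; the points of $Z$ must be counted by a theorem; and $G$ need not split over $M$. Two facts are recalled. A variety over $F$ is defined over some finite field, because finitely many coefficients are involved. And by the Lang–Weil theorem, if $Z$ of dimension $k$ is geometrically irreducible over $\mathbb F_q$, then $|Z(\mathbb F_Q)|=Q^k+O(Q^{k-1/2})$ for powers $Q$ of $q$.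

**Proof of the lower bound in Theorem 1(ii).** Let $\varepsilon=k/\rho>0$ be attained by $Z\subseteq V_p(M)$ with $\dim Z=k\ge1$, $\rho(Z)=\rho$, and put $\Lambda=\Lambda(Z)$.

**Step 1: choose $B$ so that it acts trivially at many points.** Choose a power $q$ of $p$ such that $Z$ is defined over $\mathbb F_q$ and the constant values $c_v$ of $x^v$ on $Z$, $v\in\Lambda$, lie in $\mathbb F_q^*$; this is possible since $v\mapsto c_v$ is a homomorphism on the finitely generated group $\Lambda$. As $Z$ is irreducible over $F$, it is geometrically irreducible over $\mathbb F_q$. For a power $Q$ of $q$ let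
$$B=(Q-1)\mathbb Z^d+(q-1)\Lambda .$$
Write $\mathbb Z^d=\Lambda\oplus\Lambda'$ with $\operatorname{rank}\Lambda=d-\rho$. Since $q-1$ divides $Q-1$, $B=(q-1)\Lambda\oplus(Q-1)\Lambda'$, so
$$l=|\mathbb Z^d:B|=(Q-1)^\rho(q-1)^{d-\rho}.$$
For $g\in Z(\mathbb F_Q)$ and $b\in B$ we have $g^b=1$, because $g^{(Q-1)v}=1$ for all $v$ and $g^{(q-1)v}=c_v^{q-1}=1$ for $v\in\Lambda$.

**Step 2: a large quotient of $M$ with trivial action of $B$.** Put $M'=pM+\sum_{b\in B}(x^b-1)M$, so that $(M/M')\otimes_{\mathbb F_p}F=M\otimes_{\mathbb Z[B]}F$ with trivial action on $F$. This is $M_F/(x^b-1:b\in B)M_F$. For $g\in Z(\mathbb F_Q)$ all $x^b-1$ lie in $\mathfrak n_g$, so it maps onto $M_F/\mathfrak n_gM_F=M\otimes_PF_g\ne0$. The maximal ideals $\mathfrak n_g$ are distinct, so by the Chinese remainder theorem it maps onto the direct sum of these spaces over all $g\in Z(\mathbb F_Q)$. By Lang–Weil,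
$$\Delta:=\dim_{\mathbb F_p}M/M'\ge|Z(\mathbb F_Q)|\ge\tfrac12Q^k\qquad(Q\text{ large}),$$
and $\Delta$ is finite by Proposition 2.

**Step 3: pass from $M/M'$ to an abelian quotient of a subgroup of $G$.** Let $G_B$ be the preimage of $\bar B=\pi(B)$ in $G$; then $|G:G_B|\le l$. The $P$-submodule $M'$ is normal in $G$. In $E=G_B/M'$ the subgroup $\bar M=M/M'$ is central, since $B$ acts trivially on it, and it is elementary abelian of rank $\Delta$. Also $E/\bar M\cong\bar B$ is abelian with $d$ generators. So $E'\le\bar M$ is central, commutators in $E$ are bilinear, and $E'$ is generated by the commutators of lifts of the $d$ generators of $\bar B$. Hence $\dim E'\le d(d-1)/2$. Put $E_1=E/E'$, written additively, and $K=\bar M/E'$, so $E_1/K\cong\bar B$ and $pK=0$. If $e\in E_1$ and $pe\in K$, the image of $e$ lies in $\bar B[p]=\{\beta\in\bar B:p\beta=0\}$, and every element of $\bar B[p]$ is such an image. As $pK=0$, the rule $e\mapsto pe$ induces a surjection from $\bar B[p]$ onto $K\cap pE_1$. Since $\bar B$ is $d$-generated, $\dim(K\cap pE_1)\le d$. Therefore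
$$\dim E_1/pE_1\ge\dim K-\dim(K\cap pE_1)\ge\Delta-\tfrac{d(d-1)}2-d\ge\Delta-d^2 .$$

**Step 4: count subgroups of index $p$.** For $Q$ large, $G_B$ maps onto an elementary abelian $p$-group of rank $\Delta-d^2\ge1$, so it has at least $p^{\Delta-d^2-1}\ge2^{\Delta-d^2-1}$ subgroups of index $p$. Their index in $G$ is at most $pl\le n_Q:=pq^dQ^\rho$, and $n_Q^\varepsilon=(pq^d)^\varepsilon Q^k$ because $\rho\varepsilon=k$. So for large powers $Q$ of $q$
$$s_{n_Q}(G)\ge2^{\frac12Q^k-d^2-1}\ge2^{\frac14Q^k}=2^{b_0n_Q^\varepsilon},\qquad b_0=\tfrac14(pq^d)^{-\varepsilon}.$$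
For arbitrary large $n$ choose $Q$ with $n_Q\le n<n_{qQ}=q^\rho n_Q$. Then $n_Q^\varepsilon>q^{-\rho\varepsilon}n^\varepsilon=q^{-k}n^\varepsilon$, so $s_n(G)\ge2^{b_0q^{-k}n^\varepsilon}$. This completes the proof of Theorem 1. $\square$

## 8. Varieties in which every curve has large rank

Theorem 1 turns the conjecture into geometry: given $1\le r<d$ we need a module whose support contains a set of ratio $r/d$ and none of larger ratio.

For $r=1$ this can be done by hand. Take distinct $c_1,\dots,c_d$ in some finite field $\mathbb F_q$, and let $M=\mathbb F_q[t,(t-c_1)^{-1},\dots,(t-c_d)^{-1}]$ with $x_i$ acting as $t-c_i$. It is generated over $P$ by an $\mathbb F_p$-basis of $\mathbb F_q$. Extending scalars to $F$, $V_p(M)$ is the union of the curves $\{(t-c_1^\tau,\dots,t-c_d^\tau)\}$, $\tau\in\operatorname{Gal}(\mathbb F_q/\mathbb F_p)$. On each of them $x^v=\prod(t-c_i^\tau)^{v_i}$ is constant only for $v=0$, so $\rho=d$. Thus $\varepsilon(M)=1/d$.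

For $r\ge2$ linear equations need not do: the plane $x_1+x_2+x_3=1$ has $r/d=2/3$, but it contains a coset of a one-dimensional subtorus. So we want equations of higher degree in general position. Let $s=d-r$. The next lemma shows that it is enough to control curves.

**Lemma 3.** Let $V\subseteq\mathbb T$ be closed such that every irreducible closed curve $Z\subseteq V$ has $\rho(Z)\ge s+1$. Then every irreducible closed $Z\subseteq V$ of dimension $k\ge1$ has $\rho(Z)\ge s+k$.

*Proof.* Induction on $k$; $k=1$ is the hypothesis. Let $k\ge2$. Choose $v$ with $x^v$ non-constant on $Z$, a point $g\in Z$, and a component $Z'\ni g$ of $Z\cap\{x^v=g^v\}$. By Krull's theorem $\dim Z'=k-1$, and $\Lambda(Z')\supseteq\Lambda(Z)+\mathbb Zv$. As $\Lambda(Z)$ is saturated and $v\notin\Lambda(Z)$, no non-zero multiple of $v$ lies in $\Lambda(Z)$. So $\operatorname{rank}\Lambda(Z')\ge\operatorname{rank}\Lambda(Z)+1$, and $\rho(Z)\ge\rho(Z')+1\ge s+(k-1)+1$. $\square$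

**Why a plain genericity argument is not enough.** A curve $Z$ has $\rho(Z)\le s$ exactly when some saturated $\Lambda$ of rank $r$ is contained in $\Lambda(Z)$. One would try to show, for each $\Lambda$ separately, that the systems $h=(h_1,\dots,h_s)$ whose zero set contains such a curve lie in a proper closed subset of the space of all systems, and then choose $h$ outside all these subsets. But there are infinitely many $\Lambda$, and $F=\overline{\mathbb F}_p$ is countable. A countable union of proper closed subsets of an affine space of positive dimension over $F$ can be the whole space: take its points. So the separate statements do not give a single good $h$.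

The remedy is to look at the curve only up to order $N=p^j$ at a smooth point. The group $1+u\,F[u]/(u^N)$ has exponent dividing $N$, so the truncated curve sees $\Lambda$ only modulo $N$, and only finitely many cases remain. For instance, at the point $(c,1-c)$ of the curve $x_1+x_2=1$, put $x_1=c(1+u)$, so $x_2=(1-c)(1-\frac{c}{1-c}u)$. After truncation, the curve is the pair $y=(1+u,\ 1-\frac c{1-c}u)$ of elements of $1+u\,F[u]/(u^N)$, and $y^v$ depends only on $v$ modulo $N$.

From now on fix $p$, $1\le r<d$, $s=d-r\ge1$, and $N=p^j\ge r+2$. Let $\mathcal P$ be the space of polynomials in $F[x_1,\dots,x_d]$ of degree $\le N-1$, and $w=\dim\mathcal P$. For $h=(h_1,\dots,h_s)\in\mathcal P^s$ let $V(h)=\{h_1=\dots=h_s=0\}\subseteq\mathbb T$.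

**Lemma 4.** For all $h$ outside a proper closed subset of $\mathcal P^s$, every irreducible closed curve $Z\subseteq V(h)$ has $\rho(Z)\ge s+1$.

*Proof.* Let $\mathcal O=F[u]/(u^N)$ and $\mathcal U=1+u\mathcal O$, a group whose underlying variety is $\mathbb A^{N-1}$. We have $N\ge3$.

**Step 1: truncate a bad curve.** Let $Z\subseteq V(h)$ be an irreducible closed curve with $\rho(Z)\le s$. Then $\Lambda(Z)$ is saturated of rank $\ge r$, and the span $\Lambda$ of $r$ elements of a basis of $\Lambda(Z)$ is saturated of rank exactly $r$. Let $g\in Z$ be a smooth point. The local ring $\mathcal O_{Z,g}$ is a discrete valuation ring with residue field $F$ that contains $F$, so $F[Z]/\mathfrak m_g^N\cong\mathcal O_{Z,g}/\mathfrak m_g^N\cong\mathcal O$. The composite $\varphi:P_F\to F[Z]\to\mathcal O$ is a surjective homomorphism with $\varphi(h_a)=0$ and $\varphi(x_i)=g_iy_i$, $y_i\in\mathcal U$. For $v\in\Lambda$ we have $x^v=g^v$ on $Z$, so $y^v=1$.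

**Step 2: normalize the parameter.** Some $y_i-1$ generates $u\mathcal O$; otherwise all $y_i^{\pm1}$ lie in $1+u^2\mathcal O$ and the image of $\varphi$ lies in $F+u^2\mathcal O\ne\mathcal O$. Using $y_i-1$ as the parameter instead of $u$, we may assume $y_i=1+u$.

**Step 3: only $\Lambda$ modulo $N$ matters.** For $f\in u\mathcal O$ we have $(1+f)^N=(1+f)^{p^j}=1+f^{p^j}=1$. So $\mathcal U$ has exponent dividing $N$. Let $\bar\Lambda$ be the image of $\Lambda$ in $(\mathbb Z/N)^d$. As $\mathbb Z^d/\Lambda\cong\mathbb Z^s$, it is a direct summand with quotient $\cong(\mathbb Z/N)^s$. Viewing $y$ as the homomorphism $v\mapsto y^v$, we have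
$$y\in\mathcal Y_{i,\bar\Lambda}=\{y\in\operatorname{Hom}((\mathbb Z/N)^d/\bar\Lambda,\ \mathcal U):\ y(e_i)=1+u\},$$
where $e_1,\dots,e_d$ is the standard basis. This set is given by polynomial equations in $\mathcal U^d\cong\mathbb A^{d(N-1)}$, so it is closed. There are only finitely many pairs $(i,\bar\Lambda)$.

**Step 4: compute $\dim\mathcal Y_{i,\bar\Lambda}$.** Suppose $\mathcal Y_{i,\bar\Lambda}\ne\emptyset$. Then the image of $e_i$ in $(\mathbb Z/N)^d/\bar\Lambda\cong(\mathbb Z/N)^s$ does not lie in $p(\mathbb Z/N)^s$. Otherwise $1+u$ would be a $p$-th power in $\mathcal U$; but $(1+f)^p=1+f^p$ with $f\in u\mathcal O$ has zero $u$-coefficient. So the image of $e_i$ has a unit coordinate and is part of a basis over the local ring $\mathbb Z/N$. A homomorphism $(\mathbb Z/N)^s\to\mathcal U$ may take arbitrary values on a basis, since $\mathcal U$ has exponent dividing $N$, and here one value is prescribed. Hence $\mathcal Y_{i,\bar\Lambda}\cong\mathcal U^{s-1}$ has dimension $(s-1)(N-1)$.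

**Step 5: count dimensions.** By Steps 1–3, $h$ lies in the image of one of the finitely many algebraic sets
$$\mathcal I_{i,\bar\Lambda}=\{(h,g,y)\in\mathcal P^s\times\mathbb T\times\mathcal Y_{i,\bar\Lambda}:\ h_a(g_1y_1,\dots,g_dy_d)=0\text{ in }\mathcal O,\ 1\le a\le s\}.$$
For fixed $(g,y)$ the linear map $\mathcal P\to\mathcal O$, $f\mapsto f(g_1y_1,\dots,g_dy_d)$, is onto: for $0\le\tau\le N-1$ the polynomial $(x_i-g_i)^\tau\in\mathcal P$ goes to $g_i^\tau u^\tau$. As $\dim\mathcal O=N$, the fibre of $\mathcal I_{i,\bar\Lambda}$ over $(g,y)$ is a linear subspace of codimension $sN$ in $\mathcal P^s$. Therefore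
$$\dim\mathcal I_{i,\bar\Lambda}\le d+(s-1)(N-1)+sw-sN=sw+r-(N-1)<sw=\dim\mathcal P^s,$$
using $d-s=r$ and $N\ge r+2$. So the closures of the finitely many images have dimension $<\dim\mathcal P^s$, and their union is a proper closed subset. $\square$

**Lemma 5.** $V(h)\ne\emptyset$ for all $h$ in a non-empty open subset of $\mathcal P^s$.

*Proof.* The set $\{(h,g)\in\mathcal P^s\times\mathbb T:h(g)=0\}$ is a vector bundle over $\mathbb T$ of rank $s(w-1)$. So it is irreducible of dimension $d+s(w-1)=sw+r$. Its fibre over $h^0=(x_1-1,\dots,x_s-1)\in\mathcal P^s$ is $\{g_1=\dots=g_s=1\}$, of dimension exactly $d-s=r$. By the fibre dimension theorem every component of a non-empty fibre has dimension at least $sw+r$ minus the dimension of the closure of the image. So that closure has dimension at least $sw$, and the projection to $\mathcal P^s$ is dominant. By Chevalley's theorem its image contains a non-empty open set. $\square$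

**Proof of Theorem 2.**

**Step 1: choose $h$ and define $M$.** As $\mathcal P^s$ is irreducible, some $h\in\mathcal P^s$ satisfies the conclusions of both Lemma 4 and Lemma 5. Its coefficients lie in a finite field $\mathbb F_q$, $q$ a power of $p$. Let
$$M=\mathbb F_q[x_1^{\pm1},\dots,x_d^{\pm1}]/(h_1,\dots,h_s).$$
It is a finitely generated $P$-module, generated by an $\mathbb F_p$-basis of $\mathbb F_q$, and $pM=0$; so $V_{p'}(M)=\emptyset$ for primes $p'\ne p$.

**Step 2: compute the support.** Since $\mathbb F_q\otimes_{\mathbb F_p}F\cong\prod_{\tau\in\operatorname{Gal}(\mathbb F_q/\mathbb F_p)}F$, we have $M\otimes F=\bigoplus_\tau P_F/(h^\tau)$ and $V_p(M)=\bigcup_\tau V(h^\tau)$, where $h^\tau$ is $h$ with $\tau$ applied to the coefficients. Each $\tau$ is a power of the Frobenius, so $V(h^\tau)$ is the image of $V(h)$ under a power of the map $\Phi:g\mapsto(g_1^p,\dots,g_d^p)$. The map $\Phi$ is a bijective finite morphism, so it is a homeomorphism of $\mathbb T$, and it preserves dimensions. It preserves $\Lambda$ too: $x^v$ is constant on $\Phi(Z)$ if and only if $(x^v)^p$ is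 constant on $Z$, if and only if $x^v$ is. An irreducible curve in $V_p(M)$ lies in one $V(h^\tau)$. Hence every irreducible closed curve in $V_p(M)$ has $\rho\ge s+1$.

**Step 3: bound all ratios.** By Lemma 3 every irreducible closed $Z\subseteq V_p(M)$ of dimension $k\ge1$ has $\rho(Z)\ge s+k$. Since $\rho(Z)\le d=s+r$, it follows that $k\le r$, and
$$\frac{\dim Z}{\rho(Z)}\le\frac k{s+k}\le\frac r{s+r}=\frac rd .$$

**Step 4: the bound is attained.** The set $V(h)$ is contained in $V_p(M)$, as the term $\tau=1$, and is not empty. By Krull's theorem each of its components $Z$ has dimension $\ge d-s=r\ge1$. By Step 3 its dimension is exactly $r$, and $\rho(Z)\ge s+r=d$, so $\rho(Z)=d$. The ratio is $r/d$, and $\varepsilon(M)=r/d$. $\square$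

## 9. Every rational number in $(0,1]$ is an exponent

**Proof of Corollary 1.** Let $r/d\in(0,1)$ be rational, let $M$ be the module of Theorem 2 for some prime $p$, and let $G=M\rtimes\mathbb Z^d$. The group $G$ is generated by $\mathbb Z^d$ and finitely many module generators of $M$, and it is metabelian. In the setting of Section 2 we take $\pi$ to be the identity of $\mathbb Z^d$, and the module structure on $M$ is the given one. By Theorem 1(ii) there are $a,b>0$ with $2^{bn^{r/d}}\le s_n(G)\le2^{an^{r/d}}$ for all large $n$. So $G$ has subgroup growth of type $2^{n^{r/d}}$, and the conjecture is true. $\square$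

**Proof of Corollary 2.** By Theorem 1 and the definition of $\varepsilon(M)$, a finitely generated metabelian group has polynomial subgroup growth or type $2^{n^\varepsilon}$ with $\varepsilon=\varepsilon(M)$ among the numbers $k/\rho$, $1\le k\le\rho\le d$.

Conversely, fix $d$ and $1\le k\le\rho\le d$. If $k<\rho$, take the module $M$ of Theorem 2 over $\mathbb Z[\mathbb Z^\rho]$ with exponent $k/\rho$, and let the other $d-\rho$ generators of $\mathbb Z^d$ act trivially. The supports become $V_p\times\{1\}$, and $\Lambda(Z\times\{1\})=\Lambda(Z)\oplus\mathbb Z^{d-\rho}$. So neither the dimensions nor the numbers $\rho(Z)$ change, and the exponent is still $k/\rho$. If $k=\rho$, do the same with the $\mathbb Z[\mathbb Z]$-module $\mathbb F_p[\mathbb Z]$, for which $V_p=F^*$ and the ratio is $1$. In both cases $G=M\rtimes\mathbb Z^d$ is finitely generated with $G/M\cong\mathbb Z^d$, and Theorem 1(ii) gives it type $2^{n^{k/\rho}}$. As $d$ varies, every rational number in $(0,1]$ occurs. $\square$
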